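\title{Mapping tori of right-angled Artin groups whose Dehn functions have fractional exponents}

\begin{abstract}
We show that the Dehn function of a mapping torus of a right-angled Artin group need not be equivalent to $n^d$ with $d$ an integer or to $2^n$. For integers $1\le b\le a\le c$ we take a graph made of three cliques glued in a chain and an automorphism that is unipotent on each clique, and we prove that the mapping torus has Dehn function $\simeq n^{c+a/b}$. A chain of three triangles gives $n^{9/2}$. The mapping torus is an amalgam of three nilpotent groups, and the fraction $a/b$ compares the distortion of one cyclic subgroup in two of them. The lower bound comes from a cochain on the Cayley graph, the upper bound from a recursion along the Bass--Serre tree.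
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Let $\Gamma$ be a finite simplicial graph. The \emph{right-angled Artin group} $A(\Gamma)$ has one generator for each vertex of $\Gamma$ and one relation $[u,v]=1$ for each edge $\{u,v\}$. Complete graphs give the free abelian groups, graphs without edges give the free groups, and the other graphs interpolate between these two families. For a group $G$ and $\Phi\in\operatorname{Aut}(G)$, the \emph{mapping torus} of $\Phi$ is
\[
M_\Phi=\langle G,t\mid tgt^{-1}=\Phi(g)\ \text{for all } g\in G\rangle .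
\]
It suffices to impose $tgt^{-1}=\Phi(g)$ for $g$ in a generating set, so a mapping torus of a right-angled Artin group is finitely presented.

Fix a finite presentation of a group. A word in the generators and their inverses is \emph{null-homotopic} if it represents $1$. Its \emph{area} is the least number of conjugates of relators and inverses of relators whose product is freely equal to it, and the \emph{Dehn function} $\delta(n)$ is the largest area of a null-homotopic word of length at most $n$. Thus $\delta(n)$ measures how many applications of the defining relations are needed to see that a word of length $n$ is trivial. For functions $f,g\colon\mathbb N\to[0,\infty)$ write $f\preceq g$ if there is $C>0$ with $f(n)\le Cg(Cn+C)+Cn+C$ for all $n$, and $f\simeq g$ if $f\preceq g$ and $g\preceq f$. Up to $\simeq$, the Dehn function does not depend on the finite presentation. For real $\rho,\sigma\ge1$ we have $C(Cn+C)^\sigma+Cn+C=O(n^\sigma)$, and therefore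
\begin{equation}\label{eq:exponents}
n^\rho\preceq n^\sigma\iff\rho\le\sigma,\qquad\text{and}\qquad 2^n\not\preceq n^\sigma .
\end{equation}
So when $\delta\simeq n^\rho$, the exponent $\rho$ is an invariant of the group.

When the base group $G$ is free abelian or free, it is known that the Dehn function of $M_\Phi$ is equivalent to $n^d$ for an integer $d\ge1$ or to $2^n$. This covers all right-angled Artin groups on one or two generators, as well as $\mathbb Z^3$ and $F_3$. A model case is the automorphism of $\mathbb Z^d$ given by a single unipotent Jordan block: the entries of its $h$-th power are binomial coefficients in $h$, everything in sight grows like an integral power, and the Dehn function is $\simeq n^{d+1}$ (Example~\ref{ex:Gd}). Since the dichotomy holds at both ends of the family, one would guess that it holds in between. The question is posed in~\cite{problem}: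

\begin{quote}
\emph{For every finite simplicial graph $\Gamma$ and every $\Phi\in\operatorname{Aut}(A(\Gamma))$, is the Dehn function of $M_\Phi$ equivalent to $n^d$ for some integer $d\ge1$ or to $2^n$?}
\end{quote}

The answer is no.

\subsection*{The examples}
Let $a,b,c\ge1$ be integers and let
\[
X=\{x_1,\dots,x_a\},\qquad Y=\{y_1,\dots,y_b\},\qquad S=\{s_1,\dots,s_c\},
\]
where $x_a=y_b$ and there are no other coincidences. Put $z=x_a=y_b$ and $s=s_c$. Let $\Gamma_{a,b,c}$ be the graph with vertex set $X\cup Y\cup S$ and exactly the edges that make $X$, $Y\cup\{s\}$ and $S$ cliques. It has $a+b+c-1$ vertices; the first two cliques share only $z$, the last two share only $s$, and $X\cap S=\emptyset$. Define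
\[
\Phi(x_i)=x_ix_{i+1}\ (i<a),\qquad \Phi(y_i)=y_iy_{i+1}\ (i<b),\qquad \Phi(s_i)=s_is_{i+1}\ (i<c),
\]
and $\Phi(z)=z$, $\Phi(s)=s$. On each clique, $\Phi$ is given by a unipotent integer matrix and maps the clique into the abelian subgroup that it generates. Hence the images of adjacent vertices commute, and $\Phi$ is an endomorphism of $A(\Gamma_{a,b,c})$. The three inverse matrices are integral and fix $z$ and $s$, so they agree where the cliques overlap and define in the same way an endomorphism inverse to $\Phi$. Thus $\Phi$ is an automorphism. Let $M_{a,b,c}=M_\Phi$.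

\begin{theorem}\label{thm:main}
For all integers $1\le b\le a\le c$, the Dehn function of $M_{a,b,c}$ is $\simeq n^{c+a/b}$.
\end{theorem}

\begin{corollary}\label{cor:main}
Every rational number $i+\frac jq$ with integers $0\le j<q$ and $i\ge q+j+1$ is the exponent of the Dehn function of a mapping torus of a right-angled Artin group. The group $M_{3,2,3}$, whose graph is a chain of three triangles on $7$ vertices, has Dehn function $\simeq n^{9/2}$, and $M_{5,2,6}$, whose graph has $12$ vertices, has Dehn function $\simeq n^{17/2}$. These functions are equivalent neither to $n^d$ for an integer $d\ge1$ nor to $2^n$.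
\end{corollary}

In the range $a\ge2b$, $c\ge a+1$, which contains $(5,2,6)$, the upper bound has a shorter proof. It is complete at the end of Section~\ref{sec:firstrange}, and a reader who wants only a counterexample can stop there. Sections~\ref{sec:longpower} and~\ref{sec:full} remove the two losses in that argument. Apart from standard Bass--Serre theory, the only outside result that we use is the isoperimetric inequality of Gersten, Holt and Riley for nilpotent groups~\cite{GHR}.

\section{Where the exponent $9/2$ comes from}\label{sec:example}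

The exponent $c+a/b$ is fractional only if $b\nmid a$, so under the hypothesis $b\le a\le c$ the smallest fractional case is $(a,b,c)=(3,2,3)$. The graph consists of the triangles $x_1x_2z$, $zy_1s$ and $ss_1s_2$. Adding $t$ to each triangle gives three subgroups of $M=M_{3,2,3}$:
\[
A=\langle x_1,x_2,z,t\rangle,\qquad P=\langle y_1,z,t\rangle\times\langle s\rangle,\qquad Q=\langle s_1,s_2,s,t\rangle .
\]

\emph{Large powers of $z$ are short in $A$.} We have $t^hx_1t^{-h}=x_1x_2^{h}z^{\binom h2}$ for $h\ge0$: conjugating the right side by $t$ gives $x_1x_2\cdot x_2^hz^h\cdot z^{\binom h2}$, which is the formula for $h+1$. A second difference in $h$ kills the exponents of $x_1$ and $x_2$. The word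
\[
w_X=x_1^m\cdot t^mx_1^{-2m}t^{-m}\cdot t^{2m}x_1^mt^{-2m}
\]
has length $10m$, and the exponents of $x_1,x_2,z$ in the element that it represents are
\[
m(1-2+1)=0,\qquad m(0-2m+2m)=0,\qquad m\Big(0-2\tbinom m2+\tbinom{2m}2\Big)=m^3 .
\]
So $w_X=z^{m^3}$. The same word $w_S$ in $s_1,t$ represents $s^{m^3}$. Since $z$ and $s$ commute, $W=w_Xw_Sw_X^{-1}w_S^{-1}$ is a null-homotopic word of length $40m$.

\emph{The same powers are longer in $P$.} In $\langle y_1,z,t\rangle$ we have $t^hy_1t^{-h}=y_1z^h$. In a word of length $\ell$ that represents $z^N$, a letter $z^{\pm1}$ contributes $\pm1$ to $N$, and a letter $y_1^{\pm1}$ contributes $\pm h$, where $h$ is the exponent sum of $t$ in the part of the word before it. Hence $|N|\le\ell^2$, and $z^{m^3}$ has length at least $m^{3/2}$ in $\langle y_1,z,t\rangle$. This is the right order: if $m$ is a square and $n=m^{3/2}$, then $w_Y=y_1^{-n}t^ny_1^nt^{-n}$ has length $4m^{3/2}$ and represents $z^{n^2}=z^{m^3}$.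

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) -- node[below]{$z^{m^3}$} (6,0) -- node[left]{$s^{m^3}$} (6,3.6) -- node[above]{$z^{m^3}$} (0,3.6) -- node[right]{$s^{m^3}$} (0,0);
\draw[very thick] (0,0) to[bend right=32] node[below]{$w_X$} (6,0);
\draw[very thick] (0,3.6) to[bend left=32] node[above]{$w_X$} (6,3.6);
\draw[very thick] (6,0) to[bend right=40] node[right]{$w_S$} (6,3.6);
\draw[very thick] (0,0) to[bend left=40] node[left]{$w_S$} (0,3.6);
\draw[dashed] (0,0) to[bend left=20] node[above]{$w_Y$} (6,0);
\draw[dashed] (0,3.6) to[bend right=20] node[below]{$w_Y$} (6,3.6);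
\node at (3,1.8) {area $m^3\cdot4m^{3/2}$};
\fill (0,0) circle (2pt) node[below left]{$1$};
\end{tikzpicture}
\caption{A filling of the loop $W=w_Xw_Sw_X^{-1}w_S^{-1}$ (thick, length $40m$) in $M_{3,2,3}$. The four outer caps are filled in cosets of $A$ and $Q$. The rectangle lies in $P$. Its horizontal sides $z^{m^3}$ are replaced by the word $w_Y$ (dashed) of length $4m^{3/2}$, and the central region consists of commutation squares between $s$ and the letters of $w_Y$.}
\label{fig:loop}
\end{figure}

\emph{Filling $W$.} The letter $s$ commutes with $y_1,z,t$ but not with $x_1$, so $w_X$ is of no use for moving $s^{m^3}$ across $z^{m^3}$. A natural filling has four stages (Figure~\ref{fig:loop}); the costs of the first three come from Lemma~\ref{lem:areas}.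
\begin{enumerate}
\item In $A$, turn $w_X$ into $z^{m^3}$, at cost $O(m^4)$.
\item In $Q$, turn $w_S$ into $s^{m^3}$, at cost $O(m^4)$.
\item In $P$, turn $z^{m^3}$ into $w_Y$, at cost $O((m^{3/2})^3)=O(m^{9/2})$.
\item Move the $m^3$ letters $s$ past the $4m^{3/2}$ letters of $w_Y$, at cost $4m^{9/2}$.
\end{enumerate}
Without stage 3, stage 4 would cost $m^6$. For general $a,b,c$, with $z^{m^a}$ and $s^{m^c}$, the four costs are of order $m^{a+1}$, $m^{c+1}$, $m^{a+a/b}$ and $m^{c+a/b}$, and the last one is the largest when $b\le a\le c$.

Theorem~\ref{thm:main} says two things about this picture. First, stage 4 cannot be avoided: the $m^c$ letters $s$ have to travel a distance that is measured in $\langle Y,t\rangle$ and not in $M$ (Section~\ref{sec:lower}). Second, no word is harder to fill than $W$ (Sections~\ref{sec:recursion}--\ref{sec:full}).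

\section{Areas, and the groups $G_d$}\label{sec:Gd}

\subsection*{Conventions}
A \emph{letter} is a generator or the inverse of a generator, $|w|$ is the length of a word $w$, and $|g|_G$ is the length of a shortest word for an element $g$ of $G$. The symbol $C$ denotes a constant $\ge1$ that depends only on $a,b,c$ (or on $d$) and may change from line to line; numbered constants are fixed. If $u$ and $v$ represent the same element, $\operatorname{Area}(u=v)$ is the area of $uv^{-1}$, the \emph{cost} of transforming $u$ into $v$. We use three rules.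
\begin{itemize}
\item[(A1)] Area depends only on the element of the free group and is invariant under inversion and conjugation. Hence $\operatorname{Area}(puq=pvq)=\operatorname{Area}(u=v)$ and $\operatorname{Area}(u=w)\le\operatorname{Area}(u=v)+\operatorname{Area}(v=w)$: costs add when a word is transformed step by step.
\item[(A2)] If $[x,e]$ is a relator, exchanging adjacent letters $x^{\pm1}$, $e^{\pm1}$ costs $1$. If this holds for all generators $x\ne e$ that occur in a word, we can move all letters $e^{\pm1}$ to the left end, starting with the leftmost one; each costs the number of letters other than $e^{\pm1}$ that stand to its left.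
\item[(A3)] Suppose a map sends each generator of one presentation to a generator of another or to the empty word, and each relator to a relator or to a freely trivial word. Then it does not increase areas.
\end{itemize}

\subsection*{The groups $G_d$}
Let $T$ be the automorphism of $\mathbb Z^d=\langle e_1,\dots,e_d\rangle$ with $Te_i=e_i+e_{i+1}$ for $i<d$ and $Te_d=e_d$, and let $G_d=\mathbb Z^d\rtimes_T\langle t\rangle$ be its mapping torus, presented by generators $e_1,\dots,e_d,t$ and relators $[e_i,e_j]$, $te_it^{-1}(e_ie_{i+1})^{-1}$ for $i<d$, and $[t,e_d]$. Every element is uniquely $vt^h$ with $v\in\mathbb Z^d$; we call $h$ its \emph{height}, write $\mathbb Z^d$ additively, and denote by $v_l$ the $l$-th coordinate of $v$. Multiplication is given by $vt^h\cdot v't^{k}=(v+T^hv')t^{h+k}$. The element $e_d$ is central.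

Put $D=T-1$, so $De_i=e_{i+1}$ for $i<d$ and $D^d=0$. For real $h$ let $\binom hj=h(h-1)\cdots(h-j+1)/j!$, so that $|\binom hj|\le(|h|+j)^j$. For $h\in\mathbb Z$,
\begin{equation}\label{eq:binomial}
T^h=\sum_{j=0}^{d-1}\binom hjD^j,\qquad\text{so}\qquad (T^hv)_l=\sum_{i\le l}\binom h{l-i}v_i ,
\end{equation}
because the sum is $1$ for $h=0$ and is multiplied by $1+D$ when $h$ increases by one, by Pascal's rule.

The subgroups $D^l\mathbb Z^d=\langle e_{l+1},\dots,e_d\rangle$ are normal, $G_d/D^l\mathbb Z^d\cong G_l$ for $l\ge1$, and $e_i\mapsto e_{i+1}$, $t\mapsto t$ embeds $G_{d-1}$ in $G_d$. Since $G_1=\mathbb Z^2$ is abelian and $T$ acts trivially on $D^l\mathbb Z^d/D^{l+1}\mathbb Z^d$, the chain $G_d\ge D\mathbb Z^d\ge\dots\ge D^d\mathbb Z^d=0$ is a central series, and $G_d$ is nilpotent of class at most $d$.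

\begin{theorem}[Gersten--Holt--Riley \cite{GHR}]\label{thm:GHR}
A finitely generated nilpotent group of class at most $d$ has Dehn function $\preceq n^{d+1}$.
\end{theorem}

For our presentation of $G_d$ this means that a null-homotopic word of length at most $\ell$ has area at most $C\ell^{d+1}$. The next lemma says that $e_d^q$ has length of order $|q|^{1/d}$.

\begin{lemma}\label{lem:lengths}
There is $C=C(d)$ such that the following hold.
\begin{enumerate}
\item[(a)] For real $\ell\ge1$, a word of length at most $\ell$ represents an element $vt^k$ with $|k|\le\ell$ and $|v_l|\le C\ell^l$ for $1\le l\le d$. In particular $|e_d^q|_{G_d}\ge(|q|/C)^{1/d}$.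
\item[(b)] For integers $m\ge1$, the word
\[
w_d(m)=\prod_{j=0}^{d-1}t^{mj}e_1^{n_j}t^{-mj},\qquad n_j=(-1)^{d-1-j}\tbinom{d-1}j\,m,
\]
has length at most $Cm$ and represents $e_d^{m^d}$.
\item[(c)] For every $q\in\mathbb Z$ there is a word $\hat w_d(q)$ of length at most $C|q|^{1/d}$ that represents $e_d^q$, with $\hat w_d(0)$ empty and $\hat w_d(\pm1)=e_d^{\pm1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Read the word from left to right. A letter $e_j^{\pm1}$ read at height $h$ adds $\pm T^he_j$ to $v$, and $|h|\le\ell$. By \eqref{eq:binomial} the $l$-th coordinate of $T^he_j$ is $\binom h{l-j}$ if $l\ge j$ and $0$ otherwise, so it is at most $(\ell+d)^{l-1}\le C\ell^{l-1}$ in absolute value. There are at most $\ell$ such letters.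

(b) The length is $\sum_j(2mj+|n_j|)\le Cm$. The word represents $\sum_jn_jT^{mj}e_1=m(T^m-1)^{d-1}e_1$. By \eqref{eq:binomial}, $T^m-1=mD+(\text{higher powers of }D)$, and $D^d=0$, so $(T^m-1)^{d-1}=m^{d-1}D^{d-1}$. Finally $D^{d-1}e_1=e_d$.

(c) Induct on $d$, with $\hat w_1(q)=e_1^q$. Let $d\ge2$, $q\ge2$ and $m=\lfloor q^{1/d}\rfloor$. Then $0\le q-m^d<(m+1)^d-m^d\le2^dm^{d-1}$. By induction, the copy $\langle e_2,\dots,e_d,t\rangle$ of $G_{d-1}$ contains a word for $e_d^{q-m^d}$ of length at most $C(2^dm^{d-1})^{1/(d-1)}\le Cm$. Let $\hat w_d(q)$ be $w_d(m)$ followed by this word, and let $\hat w_d(-q)=\hat w_d(q)^{-1}$.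
\end{proof}

We shall often pass between a short word and the long word $e_d^qt^k$ for the same element. If the short word has length $\ell$, the long one may have length $\ell^d$, and a direct use of Theorem~\ref{thm:GHR} gives only $\ell^{d(d+1)}$. Halving $q$ repeatedly does much better.

\begin{lemma}\label{lem:areas}
There is $C=C(d)$ such that the following hold in $G_d$.
\begin{enumerate}
\item[(a)] $\operatorname{Area}\big(\hat w_d(q)=e_d^q\big)\le C|q|^{1+1/d}$ for all $q\in\mathbb Z$.
\item[(b)] If $\ell\ge1$ is real and a word $u$ of length at most $\ell$ represents $e_d^qt^k$, then $\operatorname{Area}(u=e_d^qt^k)\le C\ell^{d+1}$.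
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $|q|\ge2$, write $q=q_1+q_2$ with $q_1,q_2$ of the sign of $q$ and $1\le|q_i|\le\lceil|q|/2\rceil$. The word $\hat w_d(q)\hat w_d(q_2)^{-1}\hat w_d(q_1)^{-1}$ is null-homotopic of length at most $C|q|^{1/d}$, so by Theorem~\ref{thm:GHR} replacing $\hat w_d(q)$ by $\hat w_d(q_1)\hat w_d(q_2)$ costs at most $C|q|^{1+1/d}$. Repeat with $q_1$ and $q_2$ until all exponents are $\pm1$; the word is then $e_d^q$. At depth $i$ there are at most $2^i$ exponents, each of absolute value at most $|q|2^{-i}+1$, since $\lceil x/2\rceil\le x/2+1/2$ for integers $x$. An exponent that is split further has absolute value at least $2$; then $|q|2^{-i}\ge1$, and the exponent is at most $2|q|2^{-i}$ in absolute value. The total cost is at most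
\[
\sum_{i\ge0}2^i\,C\,(2|q|2^{-i})^{1+1/d}\le C|q|^{1+1/d}\sum_{i\ge0}2^{-i/d}\le C|q|^{1+1/d}.
\]

(b) By Lemma~\ref{lem:lengths}(a), $|q|\le C\ell^d$ and $|k|\le\ell$. So $\hat w_d(q)t^k$ has length at most $C\ell$, and $\operatorname{Area}(u=\hat w_d(q)t^k)\le C\ell^{d+1}$ by Theorem~\ref{thm:GHR}. By (a), replacing $\hat w_d(q)$ by $e_d^q$ costs at most $C|q|^{1+1/d}\le C\ell^{d+1}$.
\end{proof}

\section{The mapping torus as an amalgam}\label{sec:tree}

Let $M=M_{a,b,c}$, presented by the generators $X\cup Y\cup S\cup\{t\}$, the commutators of adjacent vertices, and the relators $tvt^{-1}\Phi(v)^{-1}$ for the vertices $v$. All areas in $M$ refer to this presentation. It is the union of the presentations of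
\[
A=\langle X,t\rangle\cong G_a,\qquad P=\langle Y,t\rangle\times\langle s\rangle\cong G_b\times\mathbb Z,\qquad Q=\langle S,t\rangle\cong G_c .
\]
The presentations of $A$ and $P$ share the generators $z,t$, those of $P$ and $Q$ share $s,t$, and these pairs generate copies of $\mathbb Z^2$ in each factor. Hence
\[
M=A*_{E_z}P*_{E_s}Q,\qquad E_z=\langle z,t\rangle\cong\mathbb Z^2,\qquad E_s=\langle s,t\rangle\cong\mathbb Z^2 .
\]
We call $A,P,Q$ the \emph{vertex groups} and $E_z,E_s$ the \emph{edge groups}, and we write $G_b$ for the subgroup $\langle Y,t\rangle$ of $P$. By (A3), area estimates in $A$, $G_b$, $P$ and $Q$ hold in $M$. In $P=G_b\times\langle s\rangle$ we see that $E_z\cap E_s=\langle t\rangle$.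

\subsection*{Retractions}
Let $\kappa\colon M\to Q$ be the identity on $S\cup\{t\}$ and send $X\cup Y$ to $1$. If $a\ge b$, let $\alpha\colon M\to A$ be the identity on $X\cup\{t\}$, send $y_i$ to $x_{a-b+i}$ (so $z$ to $z$), and send $S$ to $1$. Both maps send each relator to a relator of the target or to a freely trivial word such as $tt^{-1}$ or $ss^{-1}$. So they are well-defined homomorphisms and satisfy the hypothesis of (A3).

\subsection*{The tree}
We recall what Bass--Serre theory gives for this amalgam. The vertex groups embed in $M$. Let $\mathcal T$ be the graph whose vertices are the left cosets $gA$, $gP$, $gQ$ and whose edges are the left cosets $gE_z$, joining $gA$ to $gP$, and $gE_s$, joining $gP$ to $gQ$. Then $\mathcal T$ is a tree, $M$ acts on it by left multiplication, and the stabilizer of a vertex or edge $gH$ is $gHg^{-1}$. The vertices $A,P,Q$ and the edges $E_z,E_s$ form a segment $A$---$P$---$Q$. An element that fixes two vertices of a tree fixes the geodesic between them, so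
\[
A\cap P=E_z,\qquad P\cap Q=E_s,\qquad A\cap Q=E_z\cap E_s=\langle t\rangle .
\]
It follows that a generator of $M$ that lies in a vertex or edge group is one of the listed generators of that group. For instance, if $x_i\in P$ then $x_i\in\langle z,t\rangle$ inside $A\cong G_a$, which forces $i=a$; and $x_i\notin Q$ because $x_i\notin\langle t\rangle$.

Both halves of the proof need to know how paths in the Cayley graph leave a vertex group and return to it. Fix a vertex group $V$. The components of $\mathcal T$ minus the vertex $V$ correspond to the edges $\varepsilon$ at $V$. The \emph{branch} $M^V_\varepsilon$ is the set of $h\in M$ such that the vertex $hV$ lies in the component of $\varepsilon$. Then $M$ is the disjoint union of $V$ and the branches. For a vertex group $H\ne V$ let $E_{V,H}$ be the first edge of the segment from $V$ to $H$: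
\[
E_{A,P}=E_{A,Q}=E_{P,A}=E_z,\qquad E_{Q,P}=E_{Q,A}=E_{P,Q}=E_s .
\]
Note that $E_{V,H}\le V$.

\begin{lemma}\label{lem:branches}
Let $V,H$ be vertex groups and $g\in M$.
\begin{enumerate}
\item[(a)] The set $gH\setminus V$ is contained in a single branch $M^V_\varepsilon$.
\item[(b)] If $H\ne V$ and $p\in gH\cap V$, then $gH\setminus V\subset M^V_\varepsilon$ and $gH\cap V\subset\varepsilon$ for $\varepsilon=pE_{V,H}$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $H=V$, then $gV=V$, or all $h\in gV$ define the same vertex $hV\neq V$; this gives (a). Let $H\ne V$ and let $\sigma$ be the segment from the vertex $H$ to the vertex $V$. For $h\in gH$, the translate $h\sigma$ joins $hH=gH$ to $hV$, and $hV$ is its only vertex that is a coset of $V$. If $h\notin V$, then $h\sigma$ avoids the vertex $V$, so $hV$ lies in the same component as the vertex $gH$. This proves (a). If $p\in gH\cap V$, then $p\sigma$ joins $gH$ to $pV=V$ and its edge at $V$ is $pE_{V,H}$, so the component of $gH$ is that of $pE_{V,H}$. Finally $gH\cap V=p(H\cap V)$, and $H\cap V\le E_{V,H}$ by the intersections listed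 above.
\end{proof}

\section{The lower bound}\label{sec:lower}

\begin{proposition}\label{prop:lower}
Let $a\ge b\ge1$ and $c\ge1$. There is an integer $C$ with $\delta_M(Cm)\ge m^{c+a/b}$ for all $m\ge1$.
\end{proposition}

\subsection*{Cochains}
The tool is a discrete Stokes theorem: the integral of a $1$-form around a loop is at most the area of a filling if the derivative of the form is bounded by $1$. Let $G$ be a group with a finite presentation. A \emph{cochain} $\omega$ assigns a real number $\omega(h,x)$ to each edge of the Cayley graph, from $h\in G$ to $hx$ with $x$ a generator. For a word $w$ let $\omega(h;w)$ be the sum of $\omega$ along the path that starts at $h$ and reads $w$, where an edge traversed backward counts with the opposite sign. Call $\omega$ \emph{admissible} if $|\omega(h;\varrho)|\le1$ for all $h\in G$ and all relators $\varrho$.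

\begin{lemma}\label{lem:stokes}
If $\omega$ is admissible and $W$ is null-homotopic, then $\operatorname{Area}(W)\ge|\omega(1;W)|$.
\end{lemma}

\begin{proof}
The sum $\omega(1;W)$ is unchanged by free reduction. If $W$ is freely equal to $\prod_{i=1}^nu_i\varrho_i^{\pm1}u_i^{-1}$, each factor is a loop at $1$ with sum $\pm\omega(u_i;\varrho_i)$, so $|\omega(1;W)|\le n$.
\end{proof}

In $P=G_b\times\langle s\rangle$ there is a natural admissible cochain. Take a function $f$ on $G_b$ that changes by at most $1$ along edges, give the $s$-edge above $g\in G_b$ the value $f(g)$, and give all other edges the value $0$. The sum around the rectangle $[z^N,s^{N'}]$ is $N'(f(z^N)-f(1))$, which can be as large as $N'|z^N|_{G_b}$. The difficulty is that neither the short loop $W$ nor a filling of it stays in $P$, so the cochain must be extended to all of $M$. Behind an edge $pE_z$ of $\mathcal T$ this is easy: the cochain vanishes on $pE_z$, and we extend by $0$. Behind an edge $pE_s$ the values $f(pt^j)$ on the $s$-edges are prescribed, and we need an admissible extension to $pQ$ that gives the short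 word $w_c(m)$ the same value as $s^{m^c}$.

\subsection*{Cochains on $G_d$}
Let $\rho\colon\mathbb Z\to\mathbb R$ satisfy $|\rho(h+1)-\rho(h)|\le1$. We want a cochain on $G_d$ with value $0$ on $t$-edges and $\rho(h)$ on $e_d$-edges at height $h$. The edge from $vt^h$ labeled $e_i$ changes $v$ by $T^he_i$, so we look for a cochain of the form
\[
\theta(vt^h,e_i)=\lambda_h(T^he_i),\qquad\theta(vt^h,t)=0,
\]
with linear maps $\lambda_h\colon\mathbb Z^d\to\mathbb R$. Height is constant along $e_i$-edges, so the sum around $[e_i,e_j]$ is $0$. The sum around the relator that expresses $te_it^{-1}=Te_i$, based at height $h$, is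
\begin{equation}\label{eq:relsum}
\lambda_{h+1}(T^{h+1}e_i)-\lambda_h(T^h\,Te_i)=(\lambda_{h+1}-\lambda_h)(T^{h+1}e_i).
\end{equation}
Let $\epsilon(v)=v_d$. The first guess $\lambda_h=\rho(h)\epsilon$ turns \eqref{eq:relsum} into $(\rho(h+1)-\rho(h))\binom{h+1}{d-i}$, which is unbounded when $i<d$. Formula \eqref{eq:relsum} also shows the remedy. Define $\lambda_h$ for all $h\in\mathbb Z$ by
\begin{equation}\label{eq:lambda}
\lambda_0=\rho(0)\,\epsilon,\qquad\lambda_{h+1}-\lambda_h=\big(\rho(h+1)-\rho(h)\big)\,\epsilon\circ T^{-(h+1)},
\end{equation}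
and call the resulting cochain $\theta_\rho$.

\begin{lemma}\label{lem:theta}
The cochain $\theta_\rho$ is admissible, and $\theta_\rho(vt^h,e_d)=\rho(h)$. If $\rho$ has the constant value $\rho_0$ on $[h_0,h_0+(d-1)m]$ and $g$ has height $h_0$, then $\theta_\rho(g;w_d(m))=m^d\rho_0$.
\end{lemma}

\begin{proof}
By \eqref{eq:lambda}, the sum \eqref{eq:relsum} equals $(\rho(h+1)-\rho(h))\,\epsilon(e_i)$, of absolute value at most $1$. As $Te_d=e_d$, evaluating \eqref{eq:lambda} at $e_d$ gives $\lambda_h(e_d)=\rho(h)$ for all $h$. If $\rho$ is constant on the interval, then $\lambda_h=\lambda_{h_0}$ there. The $e_1$-edges of the path lie at the heights $h_0+mj$ with $0\le j\le d-1$, so by Lemma~\ref{lem:lengths}(b) the sum is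
\[
\sum_jn_j\lambda_{h_0}(T^{h_0+mj}e_1)=\lambda_{h_0}\Big(T^{h_0}\sum_jn_jT^{mj}e_1\Big)=\lambda_{h_0}(m^de_d)=m^d\rho_0 .\qedhere
\]
\end{proof}

\begin{example}\label{ex:Gd}
The Dehn function of $G_d$ is $\simeq n^{d+1}$. The upper bound is Theorem~\ref{thm:GHR}. For the lower bound let $R=dm$, $\rho(h)=\min(R,\max(0,h-R))$ and $W=w_d(m)\,t^{2R}\,w_d(m)^{-1}t^{-2R}$, which is null-homotopic because $e_d$ is central, and has length at most $Cm$. The first segment $w_d(m)$ starts at height $0$, and $\rho=0$ on $[0,R]$, so it contributes $0$. The segment $w_d(m)^{-1}$ is the reverse of the path $w_d(m)$ from $t^{2R}$, and $\rho=R$ on $[2R,3R]$, so it contributes $-m^dR$. Hence $\operatorname{Area}(W)\ge dm^{d+1}$.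
\end{example}

\subsection*{The cochain on $M$}
Let $f\colon G_b\to\mathbb R$ satisfy $|f(gx)-f(g)|\le1$ for $x\in Y\cup\{t\}$, and let $\pi\colon P\to G_b$ be the projection. On edges with both ends in $P$, whose labels lie in $Y\cup\{s,t\}$, put
\[
\omega_P(h,s)=f(\pi(h)),\qquad\omega_P(h,x)=0\quad\text{for }x\in Y\cup\{t\}.
\]
For each edge $\varepsilon$ of $\mathcal T$ at the vertex $P$ define a cochain $\omega_\varepsilon$ on the whole Cayley graph of $M$ as follows. If $\varepsilon$ is a coset of $E_z$, let $\omega_\varepsilon=0$. If $\varepsilon$ is a coset of $E_s$, then $\varepsilon\subset P$, and $\varepsilon$ contains an element of $G_b$ because $s\in E_s$ is central in $P$. Fix such an element $p_\varepsilon$, let $\rho_\varepsilon(j)=f(p_\varepsilon t^j)$, and pull back $\theta_{\rho_\varepsilon}$ from $Q\cong G_c$: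
\[
\omega_\varepsilon(h,x)=\theta_{\rho_\varepsilon}\big(\kappa(p_\varepsilon^{-1}h),\kappa(x)\big),
\]
read as $0$ if $\kappa(x)=1$. The map $h\mapsto\kappa(p_\varepsilon^{-1}h)$ sends a path labeled $w$ to a path labeled $\kappa(w)$, and $\kappa$ sends relators to relators of $Q$ or to freely trivial words. So $\omega_\varepsilon$ is admissible by Lemma~\ref{lem:theta}.

An edge of the Cayley graph lies in a coset of a vertex group, so by Lemma~\ref{lem:branches}(a) either both its ends lie in $P$, or there is exactly one $\varepsilon$ such that an end lies in $M^P_\varepsilon$. Let $\omega$ be equal to $\omega_P$ on edges of the first kind and to $\omega_\varepsilon$ on edges of the second kind.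

\begin{lemma}\label{lem:omega}
\begin{enumerate}
\item[(a)] If $H\in\{A,Q\}$, $p\in P$ and $\varepsilon=pE_{P,H}$, then $\omega=\omega_\varepsilon$ on all edges with both ends in $pH$.
\item[(b)] The cochain $\omega$ is admissible.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:branches}(b), such an edge has an end in $M^P_\varepsilon$, and then $\omega=\omega_\varepsilon$ by definition, or it has both ends in the coset $\varepsilon$. In the second case we must compare $\omega_P$ with $\omega_\varepsilon$. If $\varepsilon=pE_z$, the label is $z$ or $t$, and both values are $0$. If $\varepsilon=p_\varepsilon E_s$, the label is $s$ or $t$, and the edge starts at some $h=p_\varepsilon s^kt^j$. On a $t$-edge both values are $0$. On an $s$-edge, $\omega_\varepsilon(h,s)=\theta_{\rho_\varepsilon}(s^kt^j,s)=\rho_\varepsilon(j)=f(p_\varepsilon t^j)=f(\pi(h))=\omega_P(h,s)$.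

(b) A relator loop lies in a coset $gH$, where the relator belongs to the presentation of the vertex group $H$. If $gH$ is disjoint from $P$, it lies in one branch $M^P_\varepsilon$ and $\omega=\omega_\varepsilon$ along the loop. If $gH$ meets $P$ and $H\ne P$, the same holds by (a). In both cases the sum is at most $1$ in absolute value. In the remaining case $gH=H=P$ and $\omega=\omega_P$. Only the relators $[x,s]$ with $x\in Y\cup\{t\}$ contain $s$, and the sum around $xsx^{-1}s^{-1}$ based at $h$ is $f(\pi(h)x)-f(\pi(h))$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]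
Let $C_b\geq 1$ be the constant of Lemma~\ref{lem:lengths}(a) for $d=b$, and fix an integer $K\ge(2c-1)C_b$. Given $m\ge1$, put $N=(Km)^a$, $N'=m^c$ and $R=(c-1)m$. Let $w_X$ be the word $w_a(Km)$ in $x_1,t$ and $w_S$ the word $w_c(m)$ in $s_1,t$. They represent $z^N$ and $s^{N'}$, so $W=w_Xw_Sw_X^{-1}w_S^{-1}$ is null-homotopic, and $|W|\le Cm$. Since $a\ge b$,
\[
|z^N|_{G_b}\ge(N/C_b)^{1/b}\ge Km^{a/b}/C_b\ge(2c-1)m^{a/b},
\]
and therefore $\Delta:=|z^N|_{G_b}-2R\ge(2c-1)m^{a/b}-(2c-2)m\ge m^{a/b}$.

The paths labeled $w_S$ climb to height $R$, so to use Lemma~\ref{lem:theta} we need $f$ constant within distance $R$ of $1$ and of $z^N$. Take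
\[
f(g)=\min\big(\Delta,\max(0,|g|_{G_b}-R)\big),
\]
which changes by at most $1$ along edges. For $0\le j\le R$ we have $f(t^j)=0$, and $f(z^Nt^j)=\Delta$ because $|z^Nt^j|_{G_b}-R\ge|z^N|_{G_b}-2R$. The cosets $E_s$ and $z^NE_s$ are distinct, so in the definition of $\omega$ we may choose $p_\varepsilon=1$ for the first and $p_\varepsilon=z^N$ for the second.

The loop $W$ runs from $1$ to $z^N$ in $A$, then to $z^Ns^{N'}$ in $z^NQ$, then to $s^{N'}$ in $s^{N'}A$, and back to $1$ in $Q$. By Lemma~\ref{lem:omega}(a), the first and third segments contribute $0$. On the second, $\omega=\omega_\varepsilon$ with $\varepsilon=z^NE_s$, the image path in $Q$ is $w_c(m)$ from $1$, and $\rho_\varepsilon=\Delta$ on $[0,R]$; by Lemma~\ref{lem:theta} it contributes $N'\Delta$. The fourth is the reverse of $w_S$ from $1$, with $\varepsilon=E_s$ and $\rho_\varepsilon=0$ on $[0,R]$; it contributes $0$. By Lemmas~\ref{lem:stokes} and~\ref{lem:omega}(b), $\operatorname{Area}(W)\ge N'\Delta\ge m^{c+a/b}$.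
\end{proof}

\section{The upper bound: reduction to the vertex groups}\label{sec:recursion}

From now on $1\le b\le a\le c$ and $r=c+\frac ab$. Then $b\le a\le c\le r-1$ and $r\ge2$.

To fill a null-homotopic word, we cut it at the moments when it visits a vertex group $V$, fill the excursions by induction, and finish inside $V$. An excursion is not null-homotopic, but it represents an element of an edge group. So the statement to be proved by induction has to cover all such words.

\subsection*{Standard words}
A \emph{standard word} is a word $z^Nt^k$ or $s^qt^k$. Every element of $E_z\cup E_s$ is represented by exactly one standard word. If $u$ represents an element of $E_z\cup E_s$, let $\bar u$ be the standard word for it, and let $F(\ell)$ be the maximum of $\operatorname{Area}(u=\bar u)$ over all such $u$ with $|u|\le\ell$. Then $\delta_M\le F$, since the standard word for $1$ is empty, and $F(1)=0$, since the only letters in $E_z\cup E_s$ are $z^{\pm1},s^{\pm1},t^{\pm1}$. We shall prove $F(\ell)\le C\ell^r$.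

There is a constant $C_0\ge1$ such that, for $|u|\le\ell$,
\begin{equation}\label{eq:size}
\bar u=z^Nt^k\ \Rightarrow\ |N|\le C_0\ell^a,\ |k|\le\ell;\qquad\bar u=s^qt^k\ \Rightarrow\ |q|\le C_0\ell^c,\ |k|\le\ell .
\end{equation}
Indeed $\alpha(u)$, respectively $\kappa(u)$, is a word of length at most $\ell$ for the same element in $A$, respectively $Q$, and Lemma~\ref{lem:lengths}(a) applies. The existence of $\alpha$ uses $a\ge b$.

\subsection*{Blocks}
Let $V$ be a vertex group and $u$ a nonempty word that represents an element of $V$. Cut $u$ after every prefix that represents an element of $V$. This writes $u=u_1\cdots u_\nu$, where each \emph{$V$-block} $u_j$ represents an element of $V$ and no proper nonempty prefix of $u_j$ does. A block of length $1$ is a letter of $V$.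

\begin{lemma}\label{lem:blocks}
Let $w$ be a $V$-block of length at least $2$ whose first letter lies in the vertex group $H$. Then $H\ne V$, and $w$ represents an element of $E_{V,H}$.
\end{lemma}

\begin{proof}
Let $w=l_1\cdots l_n$ with $n\ge2$, and let $h_i$ be the element $l_1\cdots l_i$. Then $h_i\notin V$ for $0<i<n$ and $h_n\in V$. So $l_1\notin V$, which gives $H\ne V$, and $l_n\notin V$, so $l_n$ lies in a vertex group $H'\ne V$. Consecutive elements $h_i,h_{i+1}$ lie in one coset of a vertex group, so by Lemma~\ref{lem:branches}(a) the elements $h_1,\dots,h_{n-1}$ lie in one branch $M^V_\varepsilon$. Apply Lemma~\ref{lem:branches}(b) twice. Since $h_1\in H$ and $1\in H\cap V$, we get $\varepsilon=E_{V,H}$. Since $h_{n-1}\in h_nH'$ and $h_n\in h_nH'\cap V$, we get $\varepsilon=h_nE_{V,H'}$. Hence $h_n\in h_nE_{V,H'}=E_{V,H}$.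
\end{proof}

The induction needs at least two blocks, and this dictates the choice of $V$.

\begin{lemma}\label{lem:choice}
Let $|u|\ge2$ and let $u$ represent an element of $E_z\cup E_s$. There is a vertex group $V$ such that $u$ represents an element of an edge group contained in $V$ and has at least two $V$-blocks.
\end{lemma}

\begin{proof}
Suppose $u\in E_z$. If the first letter lies in $A$ or in $P$, take that group as $V$: it contains $E_z$, and the first letter is a block. Otherwise the first letter lies in $Q$. If $u$ has at least two $P$-blocks, take $V=P$. If not, $u$ is a single $P$-block, and Lemma~\ref{lem:blocks} gives $u\in E_{P,Q}=E_s$. Then $V=Q$ works, because $E_s\le Q$ and the first letter is a $Q$-block. The case $u\in E_s$ is the same with $A,E_z$ and $Q,E_s$ exchanged.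
\end{proof}

\subsection*{The recursion}
Let $u$ be a word of length $\ell\ge2$ that represents an element of $E_z\cup E_s$. Choose $V$ as in Lemma~\ref{lem:choice}, with blocks $u_1,\dots,u_\nu$ of lengths $\ell_1,\dots,\ell_\nu$. Let
\[
\lambda=\max_j\ell_j,\qquad m=\ell-\lambda,\qquad\text{so}\quad1\le m\le\ell .
\]
Let $u^*$ be obtained from $u$ by replacing each block $u_j$ of length at least $2$ by $\bar u_j$. By Lemma~\ref{lem:blocks}, $u^*$ is a word in the generators of $V$. Put $\operatorname{Cost}(u)=\operatorname{Area}(u^*=\bar u)$.

What bound on $\operatorname{Cost}(u)$ do we need? A bound $C\ell^r$ is not enough: the recursion may remove only a few letters at each stage, run for about $\ell$ stages, and give $\ell^{r+1}$. The cost has to be proportional to the number $m$ of letters outside the longest block.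

\begin{lemma}\label{lem:recursion}
If $\operatorname{Cost}(u)\le C_1m\ell^{r-1}$ for all $u$ as above, then $F(\ell)\le C_1\ell^r$ for all $\ell\ge1$.
\end{lemma}

\begin{proof}
Induct on $\ell$, starting from $F(1)=0$. Let $|u|=\ell\ge2$. All $\ell_j$ are less than $\ell$, and $\sum_j\ell_j^r\le\lambda^{r-1}\ell\le\lambda\ell^{r-1}$ because $r\ge2$. Hence
\[
\operatorname{Area}(u=\bar u)\le\sum_jF(\ell_j)+\operatorname{Cost}(u)\le C_1\lambda\ell^{r-1}+C_1(\ell-\lambda)\ell^{r-1}=C_1\ell^r .
\]
Shorter words are covered by the induction hypothesis.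
\end{proof}

It remains to prove $\operatorname{Cost}(u)\le Cm\ell^{r-1}$. All comparisons of exponents will follow from one rule: since $1\le m\le\ell$,
\begin{equation}\label{eq:rule}
m^\beta\ell^\gamma\le m\ell^{r-1}\qquad\text{whenever }\beta\ge1\text{ and }\beta+\gamma\le r .
\end{equation}

We first dispose of the case $\lambda=1$. Then $u^*=u$ and $\ell=m+1\le2m$. If $V=A$ or $V=Q$, Lemma~\ref{lem:areas}(b) bounds the cost by $C\ell^{c+1}\le Cm\ell^c$. If $V=P$, move the letters $s^{\pm1}$ to the left at cost at most $\ell^2$. The rest is a word in $G_b$ that represents an element of $\pi(E_z\cup E_s)=E_z$, where $\pi\colon P\to G_b$ is the projection, and Lemma~\ref{lem:areas}(b) turns it into $z^Nt^k$ at cost $C\ell^{b+1}$. We reach $s^qz^Nt^k$. As this lies in $E_z\cup E_s$, either $q=0$ or $N=0$, so the word is $\bar u$. The total is at most $Cm\ell^b$. In all cases \eqref{eq:rule} gives the required bound.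

So assume $\lambda\ge2$. Fix a block of length $\lambda$, the \emph{main block}, and call the others \emph{small}. By \eqref{eq:size} and $\sum\ell_j^\beta\le(\sum\ell_j)^\beta$ for $\beta\geq 1$, the word $u^*$ has the following shape.
\begin{itemize}
\item[(S)] The small blocks together contain at most $C_0m^c$ letters $s^{\pm1}$, at most $C_0m^a$ letters $z^{\pm1}$, and at most $m$ other letters.
\item[(M)] The main block is $s^{q_0}t^K$ with $|q_0|\le C_0\ell^c$ or $z^{N_0}t^K$ with $|N_0|\le C_0\ell^a$, and $|K|\le\lambda$.
\end{itemize}
In particular $u^*$ has at most $\ell$ letters other than $s^{\pm1},z^{\pm1}$.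

\section{The range $a\ge2b$, $c\ge a+1$}\label{sec:firstrange}

\subsection*{The end groups}
Let $V=A$ or $V=Q$, and let $(d,e)=(a,z)$ or $(c,s)$ accordingly, so that $V\cong G_d$ with central generator $e$. The only edge group in $V$ is $\langle e,t\rangle$. Move all letters $e^{\pm1}$ of $u^*$ to the left. Those in small blocks number at most $C_0m^d$ and pass at most $\ell$ letters each. Those in the main block number at most $C_0\ell^d$ and stand at its beginning, so they pass only letters of small blocks, at most $m$ each. Thus, for all $b\le a\le c$, at cost at most $C(m^d\ell+\ell^dm)\le Cm\ell^{r-1}$ we reach a word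
\begin{equation}\label{eq:endform}
e^{q'}\,u_1t^Ku_2,\qquad|u_1|+|u_2|\le m,\quad|K|\le\lambda,\quad u_1t^Ku_2\in\langle e,t\rangle .
\end{equation}
The word $u_1t^Ku_2$ has length at most $\ell$, so Lemma~\ref{lem:areas}(b) turns it into $e^{q''}t^k$ at cost
\begin{equation}\label{eq:loss1}
C\ell^{d+1},
\end{equation}
and we have reached $\bar u$. If $a\ge2b$, then $d+1\le c+1\le r-1$, and \eqref{eq:loss1} is at most $C\ell^{r-1}\le Cm\ell^{r-1}$.

\subsection*{The middle group}
Let $V=P$. The blocks of $u^*$ are letters of $P$ and standard words of both kinds. As in Section~\ref{sec:example}, we shorten the powers of $z$ before moving the letters $s^{\pm1}$ across them.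

First replace $z^{N_j}$ by $\hat w_b(N_j)$, a word in $Y\cup\{t\}$, in every standard word $\bar u_j=z^{N_j}t^{k_j}$. By \eqref{eq:size} and Lemma~\ref{lem:lengths}(c), the new word has length at most $C\ell_j^{a/b}$, and by Lemma~\ref{lem:areas}(a) the total cost is at most
\begin{equation}\label{eq:loss2}
C\sum_j\ell_j^{a(1+1/b)}\le C\ell^{a+a/b}.
\end{equation}
Now there are at most $C\ell^{a/b}$ letters other than $s^{\pm1}$, of which at most $Cm^{a/b}$ are in small blocks. Next move all letters $s^{\pm1}$ to the left. Those in small blocks cost at most $Cm^c\ell^{a/b}$, and those in the main block cost at most $C\ell^cm^{a/b}$; both are at most $Cm\ell^{r-1}$ by \eqref{eq:rule}. We now have $s^{q'}U$, where $U$ is a word in $Y\cup\{t\}$ of length at most $C\ell^{a/b}$ that represents an element $z^{N'}t^k$ of $\pi(E_z\cup E_s)=E_z$. Lemma~\ref{lem:areas}(b) with $d=b$ turns $U$ into $z^{N'}t^k$ at cost $C(\ell^{a/b})^{b+1}=C\ell^{a+a/b}$. Since $q'=0$ or $N'=0$, we have reached $\bar u$. If $c\ge a+1$, then $\ell^{a+a/b}\le\ell^{r-1}\le m\ell^{r-1}$.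

\begin{proposition}\label{prop:first}
If $a\ge2b$ and $c\ge a+1$, the Dehn function of $M_{a,b,c}$ is $\simeq n^{c+a/b}$. In particular $M_{5,2,6}$ has Dehn function $\simeq n^{17/2}$.
\end{proposition}

\begin{proof}
We have shown $\operatorname{Cost}(u)\le Cm\ell^{r-1}$ for each choice of $V$, so $\delta_M(n)\le F(n)\le Cn^r$ by Lemma~\ref{lem:recursion}. Proposition~\ref{prop:lower} gives $n^r\preceq\delta_M$.
\end{proof}

By \eqref{eq:exponents}, this answers the question in the negative. The extra hypotheses were needed only for the costs $\ell^{d+1}$ and $\ell^{a+a/b}$, which lack the factor $m$. Both arise from treating the long main block as if it were an arbitrary word. The next section improves \eqref{eq:loss1}, and Section~\ref{sec:full} improves \eqref{eq:loss2}.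

\section{Words with one long power of $t$}\label{sec:longpower}

\begin{proposition}\label{prop:long}
For $d\ge1$ there is $C=C(d)$ with the following property. Let $1\le m\le\ell$ be integers, and let $w=u_1t^Ku_2$ be a word in the generators of $G_d$ with $|u_1|+|u_2|\le m$ and $|K|\le\ell$. If $w$ represents $e_d^qt^k$, then $\operatorname{Area}(w=e_d^qt^k)\le Cm\ell^d$.
\end{proposition}

The plan is to move $t^K$ to the right across $u_2$ in stages. If $u_2$ represents $v't^{k_2}$, then after $h$ letters $t$ have crossed, $v'$ has become $T^hv'$, and the cost of a stage depends on the length of $T^hv'$ modulo the central element $e_d$. The coordinates of $T^hv'$ are polynomials in $h$. They are small at the start because $u_2$ is short, and small at the end because they must cancel against the short word $u_1$. For $d=3$, the coordinates that matter are $v_1'$ and $v_2'+hv_1'$; the second is linear in $h$, so it is small throughout. In general we need a bound on how much a polynomial that is small near both ends of an interval can grow in the middle, and a converse to Lemma~\ref{lem:lengths}(a).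

\begin{lemma}\label{lem:interp}
Let $p$ be a real polynomial of degree at most $n$, let $L\ge3m>0$, and suppose $|p|\le1$ on $[0,m]\cup[L-m,L]$. Then $|p|\le C_n(L/m)^{\lfloor n/2\rfloor}$ on $[0,L]$, where $C_n$ depends only on $n$.
\end{lemma}

\begin{proof}
Rescale so that $m=1$ and $L\ge3$, and let $n\ge1$, as the case $n=0$ is trivial. Choose $n+1$ nodes: $g=\lfloor n/2\rfloor+1$ in $[0,1]$ and $n+1-g\le g$ in $[L-1,L]$, at mutual distance at least $1/n$ within each group. By Lagrange interpolation, $p(x)=\sum_ip(\xi_i)\prod_{j\ne i}\frac{x-\xi_j}{\xi_i-\xi_j}$. For $x\in[0,L]$ each numerator is at most $L$ in absolute value. A factor with $\xi_j$ in the group of $\xi_i$ is at most $nL$, and there are at most $g-1$ such factors. A factor with $\xi_j$ in the other group is at most $L/(L-2)\le3$. So $|p(x)|\le(n+1)3^n(nL)^{g-1}$.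
\end{proof}

\begin{lemma}\label{lem:short}
For $B\ge1$ there is $B'=B'(B,d)$ such that for all real $\mu\ge1$, every $x\in\mathbb Z^d$ with $|x_l|\le B\mu^l$ for $1\le l\le d$ satisfies $|x|_{G_d}\le B'\mu$.
\end{lemma}

\begin{proof}
We remove the coordinates one at a time. Suppose $x_1=\dots=x_{l-1}=0$. Read the word $\hat w_l(x_l)$ in $e_1,\dots,e_l,t$, of length at most $C\mu$, in $G_d$. Its image in $G_d/\langle e_{l+1},\dots,e_d\rangle\cong G_l$ is $e_l^{x_l}$, so it represents an element $x'\in\mathbb Z^d$ whose first $l$ coordinates are $0,\dots,0,x_l$. By Lemma~\ref{lem:lengths}(a), $|x'_{l'}|\le C\mu^{l'}$ for $l'>l$. So $x-x'$ has its first $l$ coordinates equal to $0$ and satisfies the hypothesis with a larger constant. After $d$ steps, $x$ is a product of $d$ words of length at most $C\mu$.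
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:long}]
If $d=1$, move the at most $m$ letters $e_1^{\pm1}$ to the left past at most $2\ell$ letters $t^{\pm1}$ each. Let $d\ge2$. If $|K|\le4m$, then $|w|\le5m$, and Lemma~\ref{lem:areas}(b) gives $Cm^{d+1}\le Cm\ell^d$. So assume $|K|>4m$.

Write $u_1=vt^{k_1}$ and $u_2=v't^{k_2}$ in $G_d$. By Lemma~\ref{lem:lengths}(a), $|k_1|,|k_2|\le m$ and $|v_l|,|v'_l|\le Cm^l$. Put $H=k_1+K$ and $L=|H|$. Then $w=(v+T^Hv')t^{H+k_2}$, so
\[
v+T^Hv'=qe_d,\qquad k=H+k_2,\qquad3m\le L\le2\ell .
\]
Let $I$ be the interval with endpoints $0$ and $H$.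

\emph{The coordinates of $T^hv'$.} Let $p_l(h)=\sum_{i\le l}\binom h{l-i}v'_i$, a polynomial of degree at most $l-1$ that equals $(T^hv')_l$ for integers $h$. For real $|h|\le m$ we have $|p_l(h)|\le\sum_i(m+d)^{l-i}Cm^i\le Cm^l$. For integers $h$, $T^{H+h}v'=T^h(qe_d-v)=qe_d-T^hv$, so for $l<d$
\[
p_l(H+h)=-\sum_{i\le l}\binom h{l-i}v_i .
\]
This holds for all integers $h$, hence as an identity of polynomials, and it gives $|p_l(H+h)|\le Cm^l$ for real $|h|\le m$. Lemma~\ref{lem:interp}, applied to $h\mapsto p_l(\pm h)$ with the sign of $H$, yields $|p_l|\le Cm^l(L/m)^{\lfloor(l-1)/2\rfloor}$ on $I$ for $l<d$. Put $\mu=m$ if $d=2$ and $\mu=(mL)^{1/2}$ if $d\ge3$, so $1\le m\le\mu\le L$. Then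
\begin{equation}\label{eq:mu}
|p_l(h)|\le C\mu^l\qquad(1\le l<d,\ h\in I).
\end{equation}
For $d=2$ only $l=1$ occurs and the bound is $Cm$. For $d\ge3$ use $m^l(L/m)^{l/2}=\mu^l$.

\emph{One stage.} For integers $h\in I$ let $x(h)=T^hv'-p_d(h)e_d=(p_1(h),\dots,p_{d-1}(h),0)$. By \eqref{eq:mu} and Lemma~\ref{lem:short} there is a word $U_h$ of length at most $C\mu$ for $x(h)$. Choose a monotone sequence of integers $0=h_0,h_1,\dots,h_f=H$ whose steps $\Delta_i=h_{i+1}-h_i$ have $|\Delta_i|=\lceil\mu\rceil$, except that the last may be smaller. Then $|\Delta_i|\le2\mu$ and $f\le L/\mu+1\le2L/\mu$. Since $T$ fixes $e_d$, the vector $T^{\Delta_i}x(h_i)-x(h_{i+1})$ is a multiple $q_ie_d$ of $e_d$. So $t^{\Delta_i}U_{h_i}t^{-\Delta_i}U_{h_{i+1}}^{-1}$ is a word of length at most $C\mu$ for $e_d^{q_i}$, and Lemmas~\ref{lem:lengths}(a) and~\ref{lem:areas}(b) give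
\[
|q_i|\le C\mu^d,\qquad\operatorname{Area}\big(t^{\Delta_i}U_{h_i}=e_d^{q_i}U_{h_{i+1}}t^{\Delta_i}\big)\le C\mu^{d+1}.
\]
The same two lemmas, applied to the word $u_2t^{-k_2}U_0^{-1}$ for $v'-x(0)=v'_de_d$, give $\operatorname{Area}(u_2=e_d^{v'_d}U_0t^{k_2})\le C\mu^{d+1}$, and $|v'_d|\le C\mu^d$.

\emph{The filling.} Freely, $w=u_1t^{-k_1}t^Hu_2$. Replace $u_2$ by $e_d^{v'_d}U_0t^{k_2}$ and move the power of $e_d$ to the far left. At stage $i$ the word is $e_d^{*}\,u_1t^{-k_1}\,t^{H-h_i}U_{h_i}t^{h_i+k_2}$, where $*$ stands for some integer. Write $t^{H-h_i}=t^{H-h_{i+1}}t^{\Delta_i}$, apply the relation above, and move $e_d^{q_i}$ to the left past at most $2m+L\le4\ell$ letters; this is the word of stage $i+1$. At the end we have $e_d^*\,u_1t^{-k_1}U_H\,t^k$. The word $u_1t^{-k_1}U_H$ has length at most $C\mu$ and represents $v+x(H)=(q-p_d(H))e_d$, so Lemma~\ref{lem:areas}(b) turns it into a power of $e_d$ at cost $C\mu^{d+1}$. We arrive at $e_d^qt^k$. Using $\mu\le L\le2\ell$, the total cost is at most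
\[
C\,\frac L\mu\big(\mu^{d+1}+\mu^d\ell\big)\le C\mu^{d-1}\ell^2 .
\]
If $d=2$, this is $Cm\ell^2$. If $d\ge3$, then $\mu^2\le2m\ell$, and the bound is at most $Cm^{(d-1)/2}\ell^{(d+3)/2}=Cm\cdot m^{(d-3)/2}\ell^{(d+3)/2}\le Cm\ell^d$.
\end{proof}

\section{The full range $b\le a\le c$}\label{sec:full}

We keep the notation of Section~\ref{sec:recursion}, with $\lambda\ge2$, and prove $\operatorname{Cost}(u)\le Cm\ell^{r-1}$ for all $1\le b\le a\le c$.

\subsection*{The end groups}
For $V=A$ or $Q$ we reached the word \eqref{eq:endform} at an allowed cost. Proposition~\ref{prop:long} turns $u_1t^Ku_2$ into $e^{q''}t^k$ at cost $Cm\ell^d$, and $d\le c\le r-1$.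

\subsection*{The middle group}
Let $V=P$, and suppose for a moment that the main block is $z^{N_0}t^K$. Shortening $z^{N_0}$ in one piece costs up to $\ell^{a+a/b}$, which exceeds $m\ell^{r-1}$ when $c=a$ and $m$ is small. Leaving it alone makes the letters $s^{\pm1}$ pay up to $m^c\ell^a$, which exceeds $m\ell^{r-1}$ when $b\ge2$ and $m$ is comparable to $\ell$. The middle course is to cut $z^{N_0}$ into pieces $z^{\pm n}$ and shorten each piece. This costs about $(|N_0|/n)\,n^{1+1/b}=|N_0|n^{1/b}$ and produces a word of length about $|N_0|n^{1/b-1}$, which $m^c$ letters cross at cost $m^c|N_0|n^{1/b-1}$. The two costs are equal for $n=m^c$. Afterward the word in $Y\cup\{t\}$ is too long for Lemma~\ref{lem:areas}(b), so we undo the shortening and treat $G_b$ like an end group.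

\emph{Step 1: shorten the small powers of $z$.} In each small standard word $z^{N_j}t^{k_j}$ replace $z^{N_j}$ by $\hat w_b(N_j)$. The sum \eqref{eq:loss2} now runs over small blocks only, so the cost is at most $Cm^{a+a/b}$. This is at most $Cm\ell^{r-1}$ by \eqref{eq:rule}, because $a\le c$. The small blocks now contain at most $Cm^{a/b}$ letters other than $s^{\pm1}$.

\emph{Step 2: shorten the main power of $z$ in pieces.} This step is carried out only if the main block is $z^{N_0}t^K$. Write $z^{N_0}$ as a product of at most $|N_0|/m^c$ powers $z^{\pm m^c}$ and one power $z^{N_1}$ with $|N_1|\le\min(|N_0|,m^c)$, and replace each of these powers $z^n$ by $\hat w_b(n)$. By Lemma~\ref{lem:areas}(a) and (M) the cost is at most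
\[
C\,\frac{|N_0|}{m^c}\,m^{c(1+1/b)}+C|N_1|\,|N_1|^{1/b}\le C|N_0|m^{c/b}\le C\ell^am^{c/b},
\]
and by Lemma~\ref{lem:lengths}(c) the word $Z$ that replaces $z^{N_0}$ has length
\[
|Z|\le C\,\frac{|N_0|}{m^c}\,m^{c/b}+C|N_1|^{1/b}\le C\ell^am^{c/b-c}+C\ell^{a/b}.
\]
Rule \eqref{eq:rule} applies to $m^{c/b}\ell^a$, because $c/b\ge1$ and $r-(a+\frac cb)=(c-a)(1-\frac1b)\ge0$. So
\begin{equation}\label{eq:balance}
\ell^am^{c/b}\le m\ell^{r-1}.
\end{equation}

\emph{Step 3: move the letters $s^{\pm1}$ to the left.} Those in small blocks number at most $C_0m^c$. Each passes at most $Cm^{a/b}$ letters of small blocks, at most $\ell$ letters of $t^K$, and possibly $Z$. The cost is at most $Cm^c\ell^{a/b}+C\ell^am^{c/b}$, which is at most $Cm\ell^{r-1}$ by \eqref{eq:rule} and \eqref{eq:balance}. Those in the main block, if there are any, number at most $C_0\ell^c$ and pass only letters of small blocks, at cost at most $C\ell^cm^{a/b}\le Cm\ell^{r-1}$.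

\emph{Step 4: undo Steps 1 and 2 and move the letters $z^{\pm1}$ to the left.} The words $\hat w_b$ inserted in Steps 1 and 2 are still subwords, so we can restore the powers of $z$ at the same costs. We have $s^{q'}$ followed by a word in $Y\cup\{t\}$, which is $u^*$ with the letters $s^{\pm1}$ deleted. In this word move the letters $z^{\pm1}$ to the left; $z$ commutes with $Y\cup\{t\}$ by relators. By (S) and (M), those in small blocks cost at most $C_0m^a\ell$, and those in the main block, which stand at its beginning, cost at most $C_0\ell^am$. Both are at most $Cm\ell^{r-1}$, because $a+1\le r$.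

\emph{Step 5: finish in $G_b$.} The word is now $s^{q'}z^{N''}u_1t^Ku_2$, where $u_1,u_2$ are words in $y_1,\dots,y_{b-1},t$ with $|u_1|+|u_2|\le m$. Applying $\pi$ shows that $z^{N''}u_1t^Ku_2$, and hence $u_1t^Ku_2$, represents an element of $E_z=\langle z,t\rangle$. Proposition~\ref{prop:long} with $d=b$ costs at most $Cm\ell^b\le Cm\ell^{r-1}$ and gives $s^{q'}z^{N'}t^k$. Since this lies in $E_z\cup E_s$, we have $q'=0$ or $N'=0$, and the word is $\bar u$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We have $\operatorname{Cost}(u)\le Cm\ell^{r-1}$ in all cases, so Lemma~\ref{lem:recursion} gives $\delta_M(n)\le F(n)\le Cn^{c+a/b}$. Proposition~\ref{prop:lower} gives $n^{c+a/b}\le\delta_M(Cn)$. Hence $\delta_M\simeq n^{c+a/b}$.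
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Given $0\le j<q$ and $i\ge q+j+1$, take $a=q+j$, $b=q$ and $c=i-1$. Then $1\le b\le a\le c$ and $c+\frac ab=i+\frac jq$. The triples $(3,2,3)$ and $(5,2,6)$ give the exponents $\frac92$ and $\frac{17}2$, and their graphs have $a+b+c-1=7$ and $12$ vertices. By \eqref{eq:exponents}, $n^\rho\simeq n^d$ forces $\rho=d$, and $n^\rho\not\simeq2^n$.
\end{proof}

\begin{remark}
Neither inequality in $b\le a\le c$ can simply be dropped. By (A3), a null-homotopic word in $S\cup\{t\}$ has at least as much area in $M$ as its image under $\kappa$, namely itself, has in $Q$. So Example~\ref{ex:Gd} gives $\delta_M\succeq n^{c+1}$ for all $a,b,c$, and for $a<b$ the exponent $c+1$ exceeds $c+\frac ab$. If $a\ge b$, the retraction $\alpha$ gives $\delta_M\succeq n^{a+1}$ in the same way, and for $a=b>c$ the exponent $a+1$ exceeds $c+\frac ab=c+1$.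
\end{remark}

\begin{thebibliography}{9}

\bibitem{GHR}
Gersten, Holt and Riley, \emph{Isoperimetric inequalities for nilpotent groups}, GAFA \textbf{13} (2003), 795--814.

\bibitem{problem}
\emph{On Residual Properties Of Groups And Dehn}, \texttt{https://ecommons.cornell.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 1813/\allowbreak 45251/\allowbreak kp338.pdf?\allowbreak sequence=1\&isAllowed=y}.

\end{thebibliography}
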